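\title{A maximal inequality for associated random fields and the invariance principle in every dimension}

\begin{abstract}
Let $\{X_j:j\in\mathbb Z^d\}$ be a strictly stationary, associated, centered random field with finite variance whose covariances have a finite positive sum $\sigma^2$. We prove that for every $d\ge1$ the normalized partial-sum process converges in distribution in $D[0,1]^d$ to $\sigma$ times the Brownian sheet; Newman and Wright proved this for $d=1,2$. The tool is a maximal inequality that holds in all dimensions, without stationarity and under second moments only: above a fixed multiple of the standard deviation, the tail of the largest partial sum over a box is bounded by the tail of the total sum. We also obtain a version for arrays without stationarity, a version for rectangles with unequal sides, and a converse.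
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Associated fields and their partial sums}

A finite family $\{Y_1,\dots,Y_n\}$ of random variables is \emph{associated} (Esary, Proschan and Walkup) if
\[
\operatorname{Cov}\bigl(f(Y_1,\dots,Y_n),g(Y_1,\dots,Y_n)\bigr)\ge0
\]
for every pair of coordinatewise nondecreasing functions $f,g$ on $\mathbb R^n$ for which the covariance is defined. An infinite family is associated if every finite subfamily is. For indicators $f=1_A$, $g=1_B$ the condition reads $P(A\cap B)\ge P(A)P(B)$: an event that is favored by large values of the variables makes every other such event at least as likely. Association fixes the sign of the dependence and says nothing about its size.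

\begin{example}\label{ex:basic}
A single variable $Y$ is associated: if $Y'$ is an independent copy, then $2\operatorname{Cov}(f(Y),g(Y))=E[(f(Y)-f(Y'))(g(Y)-g(Y'))]\ge0$. Independent variables $Y_1,\dots,Y_n$ are associated: for bounded $f,g$, condition on $Y_1,\dots,Y_{n-1}$; the conditional covariance is nonnegative by the one-variable case, and the conditional expectations are nondecreasing functions of $Y_1,\dots,Y_{n-1}$, so induction applies; truncation removes the boundedness. If $\{\xi_j\}$ is an i.i.d.\ centered square-integrable field and finitely many $a_k\ge0$ are given, the moving average $X_j=\sum_ka_k\xi_{j-k}$ is associated, because each $X_j$ is a nondecreasing function of the $\xi$'s, and $\sum_k\operatorname{Cov}(X_0,X_k)=(\sum_ka_k)^2\operatorname{Var}\xi_0$.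
\end{example}

For $x,y\in\mathbb Z^d$ we write $x\le y$ if $x_i\le y_i$ for all $i$, and $\mathbf 1=(1,\dots,1)$. Let $\{X_j:j\in\mathbb Z^d\}$ be an associated random field that is strictly stationary, meaning that its law is invariant under translations of $\mathbb Z^d$, and assume
\begin{equation}\label{eq:hyp}
EX_0=0,\qquad EX_0^2<\infty,\qquad 0<\sigma^2:=\sum_{k\in\mathbb Z^d}\operatorname{Cov}(X_0,X_k)<\infty .
\end{equation}
All terms of the series are nonnegative, and $\sigma^2$ is the asymptotic variance per site: the variance of the sum over a cube of side $\ell$, divided by $\ell^d$, increases to $\sigma^2$ (Lemma~\ref{lem:stat}). Thus \eqref{eq:hyp} says that variances of block sums grow like the volume, as for independent variables. For $n\in\mathbb N$ and $t=(t_1,\dots,t_d)\in[0,1]^d$ put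
\begin{equation}\label{eq:Wn}
W_n(t)=n^{-d/2}\sum_{\mathbf 1\le j,\ j_i\le nt_i\ (i=1,\dots,d)}X_j .
\end{equation}

The paths of $W_n$ lie in the space $D[0,1]^d$ of \cite{BW,Neu}, the closure in the uniform norm $\|\cdot\|$ of the linear span of the indicators of products $I_1\times\dots\times I_d$, where each $I_i$ is an interval $[a,b)\subset[0,1]$ or the point $\{1\}$. It contains the space $C[0,1]^d$ of continuous functions. The Skorokhod topology is given by the metric
\[
\rho(x,y)=\inf_\lambda\max\bigl(\|\lambda-\mathrm{id}\|,\ \|x-y\circ\lambda\|\bigr),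
\]
where $\lambda(t)=(\lambda_1(t_1),\dots,\lambda_d(t_d))$ and each $\lambda_i$ is an increasing homeomorphism of $[0,1]$. We use three properties: the space is separable \cite{BW,Neu}; $\rho(x,y)\le\|x-y\|$ (take $\lambda=\mathrm{id}$); and $|x(\mathbf 1)-y(\mathbf 1)|\le\rho(x,y)$ (every $\lambda$ fixes $\mathbf 1$). The standard $d$-parameter \emph{Brownian sheet} $W$ is the centered Gaussian process on $[0,1]^d$ with continuous paths and $EW(s)W(t)=\prod_i\min(s_i,t_i)$. We write $\Rightarrow$ for convergence in distribution. The field satisfies the \emph{invariance principle} if $W_n\Rightarrow\sigma W$ in $D[0,1]^d$ as $n\to\infty$.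

Newman proved that under these hypotheses, for every $d\ge1$, the renormalized block sums converge in distribution to independent Gaussian variables. Newman and Wright proved the invariance principle under the same hypotheses for $d=1,2$. The question whether it holds for $d>2$ is posed as open in \cite{Source}. Neither the hypotheses nor the central limit theorem single out a dimension, and the central limit theorem already identifies $\sigma W$ as the only candidate for the limit, so the natural guess is that the answer is yes. This is the case.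

\begin{theorem}[Invariance principle]\label{thm:ip}
Let $d\ge1$ and let $\{X_j:j\in\mathbb Z^d\}$ be a strictly stationary associated random field that satisfies \eqref{eq:hyp}. Then $W_n\Rightarrow\sigma W$ in $D[0,1]^d$.
\end{theorem}

\subsection{The maximal inequality}

What has to be added to the central limit theorem is tightness, and it is worth seeing which estimate this requires. Cut $[0,1]^d$ into $L$ slabs of width $1/L$ in one coordinate direction. The oscillation of $W_n$ in that direction inside one slab is the largest partial sum over a box whose total sum has variance about $\sigma^2/L$. A bound of Chebyshev type, $C\sigma^2/(L\varepsilon^2)$ for the probability that this oscillation exceeds $\varepsilon$, adds up over the $L$ slabs to $C\sigma^2/\varepsilon^2$, which does not become small as $L\to\infty$. Higher moments, which would give a higher power of $1/L$, are not available. The way out is to compare the tail of the maximum with the \emph{tail} of the total sum over the slab. That sum is asymptotically $N(0,\sigma^2/L)$, and the probability that such a variable exceeds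 a fixed level is much smaller than $1/L$.

For a box $R=\prod_{i=1}^d\{1,\dots,n_i\}$ and random variables $X=\{X_j:j\in R\}$ put
\[
S_t=\sum_{\mathbf 1\le j\le t}X_j\quad(t\in R),\qquad S_R=S_{(n_1,\dots,n_d)},\qquad M(X)=\max_{t\in R}S_t,\qquad s^2=\operatorname{Var}S_R .
\]
For $d=0$ the box is a point, $X$ is one variable, and $S_R=M(X)=X$. A box with another lower corner is treated by translating the indices, so that partial sums start at the lower corner. Throughout the paper $\kappa=1248$.

\begin{theorem}[Maximal inequality]\label{thm:max}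
Let $d\ge0$ and let $X$ be an associated family of centered square-integrable variables indexed by a box $R\subset\mathbb Z^d$. Then
\begin{itemize}
\item[$(\mathrm I_d)$] $P(M(X)\ge x)\le\kappa^ds^2/x^2$ for all $x>0$;
\item[$(\mathrm{II}_d)$] $P(M(X)\ge x)\le2^dP(S_R\ge2^{-d}x)$ for all $x>0$ with $x\ge\kappa^{d/2}s$.
\end{itemize}
Consequently, for all $x>0$ with $x\ge\kappa^{d/2}s$,
\begin{equation}\label{eq:twosided}
P\Bigl(\max_{t\in R}|S_t|\ge x\Bigr)\le2^dP\bigl(|S_R|\ge2^{-d}x\bigr),
\end{equation}
and $E\max_{t\in R}S_t^2\le(\kappa^d+8^d)\operatorname{Var}S_R$.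
\end{theorem}

Inequality \eqref{eq:twosided} is the comparison of tails described above. The Chebyshev-type bound $(\mathrm I_d)$ is too weak for tightness, but it is the statement that drives the induction on the dimension. Since $\max_tS_t^2\ge S_R^2$, the moment bound is optimal up to the value of the constant; we do not claim that the constant is sharp.

\subsection{Arrays, rectangles and a converse}

Theorem~\ref{thm:max} needs no stationarity, and neither does the passage from finite-dimensional distributions to convergence in $D[0,1]^d$. In the next statement $W_n$ denotes the partial-sum process of an array; \eqref{eq:Wn} is the case $X^{(n)}_j=n^{-d/2}X_j$, $m_{n,i}=n$. A point of $[0,1]^d$ is \emph{rational} if all its coordinates are. Nonnegative variables $\{Y_n\}$ are \emph{uniformly integrable} if $\sup_nE[Y_n;Y_n\ge T]\to0$ as $T\to\infty$.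

\begin{theorem}[Arrays]\label{thm:array}
For each $n$ let $\{X^{(n)}_j\}$ be an associated, centered, square-integrable family on $\prod_{i=1}^d\{1,\dots,m_{n,i}\}$, where $\min_im_{n,i}\to\infty$, and let
\[
W_n(t)=\sum_{\mathbf 1\le j,\ j_i\le m_{n,i}t_i}X^{(n)}_j ,\qquad t\in[0,1]^d .
\]
Suppose that for some $\sigma\ge0$ the finite-dimensional distributions of $W_n$ at rational points converge to those of $\sigma W$, and that $\limsup_nEW_n(\mathbf 1)^2\le\sigma^2$. Then $W_n\Rightarrow\sigma W$ in $D[0,1]^d$, and $\{\max_tW_n(t)^2\}_n$ is uniformly integrable.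
\end{theorem}

\begin{theorem}[Rectangles and converse]\label{thm:rect}
Let $X$ be a strictly stationary, associated, centered, square-integrable field on $\mathbb Z^d$, and let $\sigma^2=\sum_k\operatorname{Cov}(X_0,X_k)\in[0,\infty]$.
\begin{itemize}
\item[(a)] Suppose $\sigma^2<\infty$. For $\mathbf n=(n_1,\dots,n_d)\in\mathbb N^d$ let $|\mathbf n|=\prod_in_i$ and
\[
W_{\mathbf n}(t)=|\mathbf n|^{-1/2}\sum_{\mathbf 1\le j,\ j_i\le n_it_i}X_j .
\]
Then $W_{\mathbf n}\Rightarrow\sigma W$ in $D[0,1]^d$ along every sequence with $\min_in_i\to\infty$.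
\item[(b)] With $W_n$ as in \eqref{eq:Wn}, the following are equivalent: \textup{(i)} $\sigma^2<\infty$; \textup{(ii)} for some $c\ge0$, $W_n\Rightarrow cW$ and $\{\max_tW_n(t)^2\}_n$ is uniformly integrable. In that case $c=\sigma$.
\end{itemize}
\end{theorem}

Theorem~\ref{thm:ip} is the case $n_1=\dots=n_d=n$ of Theorem~\ref{thm:rect}(a). Section~\ref{sec:assoc} collects what is used about association, Section~\ref{sec:max} proves Theorem~\ref{thm:max}, Section~\ref{sec:array} deduces Theorem~\ref{thm:array}, and Section~\ref{sec:stat} supplies the finite-dimensional distributions for stationary fields and proves Theorem~\ref{thm:rect}.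

\section{Association and variances of sums}\label{sec:assoc}

For a finite index set $F$ let $S_F=\sum_{j\in F}X_j$. The following facts are due to Esary, Proschan and Walkup or follow at once from theirs.

\begin{lemma}\label{lem:assoc}
Let $X=\{X_j\}$ be an associated family.
\begin{itemize}
\item[(a)] Every family of nondecreasing functions of finitely many $X_j$ is associated. In particular, subfamilies, families of sums $S_F$ and $\{aX_j\}$ with $a\ge0$ are associated.
\item[(b)] $-X$ is associated.
\item[(c)] If $1_A$ is a nondecreasing and $1_B$ a nonincreasing function of finitely many $X_j$, then $P(A\cap B)\le P(A)P(B)$.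
\item[(d)] If the $X_j$ are square-integrable, then $\operatorname{Cov}(X_j,X_k)\ge0$. For disjoint subsets $F_1,\dots,F_p$ of a finite set $F'$ we have $\sum_i\operatorname{Var}S_{F_i}\le\operatorname{Var}S_{F'}$ \textup{(superadditivity)}; in particular $\operatorname{Var}S_F\le\operatorname{Var}S_{F'}$ for $F\subset F'$ \textup{(monotonicity)}.
\end{itemize}
\end{lemma}

\begin{proof}
(a) A nondecreasing function of nondecreasing functions of $X$ is a nondecreasing function of $X$. (b) If $f,g$ are nondecreasing, so are $y\mapsto-f(-y)$ and $y\mapsto-g(-y)$, and changing both signs does not change the covariance. (c) The functions $1_A$ and $-1_B$ are nondecreasing, so $\operatorname{Cov}(1_A,1_B)\le0$. (d) Coordinate functions are nondecreasing. The sum $\operatorname{Var}S_{F'}=\sum_{j,k\in F'}\operatorname{Cov}(X_j,X_k)$ has nonnegative terms, and keeping only the pairs that lie in a common $F_i$ leaves $\sum_i\operatorname{Var}S_{F_i}$.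
\end{proof}

The proof of Theorem~\ref{thm:max} uses association for three things: the class of families is closed under the operations (a) and (b); the one-sided independence (c) replaces independence of past and future; and (d) replaces additivity of variances.

\begin{lemma}\label{lem:stat}
Let $X$ be a strictly stationary, associated, square-integrable field on $\mathbb Z^d$ and $\sigma^2=\sum_k\operatorname{Cov}(X_0,X_k)\in[0,\infty]$. Then
\begin{equation}\label{eq:varbound}
\operatorname{Var}S_F\le\sigma^2|F|\qquad\text{for every finite nonempty }F\subset\mathbb Z^d,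
\end{equation}
and, with $a^+=\max(a,0)$,
\begin{equation}\label{eq:sigmaell}
\sigma_\ell^2:=\ell^{-d}\operatorname{Var}S_{\{1,\dots,\ell\}^d}=\sum_k\prod_{i=1}^d\Bigl(1-\frac{|k_i|}{\ell}\Bigr)^+\operatorname{Cov}(X_0,X_k)\ \uparrow\ \sigma^2\qquad(\ell\to\infty).
\end{equation}
\end{lemma}

\begin{proof}
For fixed $j$, stationarity and nonnegativity of the covariances give $\sum_{k\in F}\operatorname{Cov}(X_j,X_k)\le\sigma^2$; sum over $j\in F$. The number of pairs $j,j'\in\{1,\dots,\ell\}^d$ with $j'-j=k$ is $\prod_i(\ell-|k_i|)^+$, which gives the identity in \eqref{eq:sigmaell}. The weights increase to $1$ with $\ell$, and monotone convergence gives the limit.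
\end{proof}

\section{Proof of the maximal inequality}\label{sec:max}

Let $d\ge1$. We write a point of $R$ as $t=(\tau,u)$, where $\tau\in\{1,\dots,n_1\}$ and $u$ ranges over the box $R'=\prod_{i=2}^d\{1,\dots,n_i\}$, which is a point if $d=1$. The sets $\{\tau\}\times R'$ are the \emph{layers} of $R$, and a union of consecutive layers is a \emph{slab}. We put $S_{(0,u)}=0$. The plan is to compare the maximum over $R$ with the maximum $\max_uS_{(n_1,u)}$ over the last layer, which is a maximum of $(d-1)$-parameter partial sums, and to repeat this $d$ times.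

\subsection{Reflection in the first coordinate}

For independent variables the comparison is a first-passage argument. Let $\tau^*$ be the first $\tau$ with $\max_uS_{(\tau,u)}\ge x$. If $\tau^*=\tau$ and yet $\max_uS_{(n_1,u)}<x-y$, then $\max_u(S_{(\tau,u)}-S_{(n_1,u)})>y$. This event depends on the layers after $\tau$, so it is independent of $\{\tau^*=\tau\}$, and it concerns a $(d-1)$-parameter maximum, so its probability is small by $(\mathrm I_{d-1})$. The induction on $d$ closes at once.

For associated variables the event $\{\tau^*=\tau\}$ is useless, since it is not monotone: raising a variable in layer $\tau$ can create it, and raising one in an earlier layer can destroy it. Only the union over $\tau$, the event $\{M(X)\ge x\}$, is increasing. To use Lemma~\ref{lem:assoc}(c) we must therefore also take the union over $\tau$ of the events on the other side. That union is described by the \emph{reflected family}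
\[
X'_{(i,u)}=-X_{(n_1+1-i,u)},\qquad(i,u)\in R .
\]
It is associated by Lemma~\ref{lem:assoc}(b), it has total sum $-S_R$, and its partial sums are
\begin{equation}\label{eq:reflsums}
S'_{(i,u)}=-\sum_{\tau=n_1-i+1}^{n_1}\ \sum_{v\le u}X_{(\tau,v)}=S_{(n_1-i,u)}-S_{(n_1,u)} ;
\end{equation}
see the left half of Figure~\ref{fig:split}.

\begin{lemma}[Reflection inequality]\label{lem:refl}
Let $X$ be an associated family on a box $R\subset\mathbb Z^d$, $d\ge1$. For all real $x$ and all $y>0$,
\begin{equation}\label{eq:refl}
P(M(X)\ge x)\le P\Bigl(\max_uS_{(n_1,u)}\ge x-y\Bigr)+P(M(X)\ge x)\,P(M(X')>y).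
\end{equation}
\end{lemma}

\begin{proof}
Suppose $M(X)\ge x$ and $\max_uS_{(n_1,u)}<x-y$. Choose $(\tau,u)$ with $S_{(\tau,u)}\ge x$. For the same $u$ we have $S_{(\tau,u)}-S_{(n_1,u)}>y>0$. Hence $\tau<n_1$, and $S'_{(n_1-\tau,u)}>y$ by \eqref{eq:reflsums}, so $M(X')>y$. This shows
\[
P(M(X)\ge x)\le P\Bigl(\max_uS_{(n_1,u)}\ge x-y\Bigr)+P\bigl(M(X)\ge x,\ M(X')>y\bigr).
\]
The indicator of $\{M(X)\ge x\}$ is a nondecreasing function of $X$. Every $S'_{(i,u)}$ is minus a sum of variables $X_j$, so the indicator of $\{M(X')>y\}$ is nonincreasing. Lemma~\ref{lem:assoc}(c) bounds the last probability by the product.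
\end{proof}

If $P(M(X')>y)\le\frac12$, the last term of \eqref{eq:refl} is absorbed on the left and $P(M(X)\ge x)\le2P(\max_uS_{(n_1,u)}\ge x-y)$. The difficulty is that $M(X')$ is a $d$-parameter maximum over a box of the same size, with the same variance $s^2$, and at a level $y$ below $x$: the inequality seems to assume more than it proves. The circle is broken by a second induction, on the number of layers.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.58,font=\small]
\fill[gray!35] (0,0) rectangle (4.5,3);
\fill[gray!12] (4.5,0) rectangle (9,3);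
\draw (0,0) rectangle (9,5);
\fill (4.5,3) circle (0.1) node[above] {$(\tau,u)$};
\fill (9,3) circle (0.1) node[above left] {$(n_1,u)$};
\node at (2.25,1.5) {$S_{(\tau,u)}$};
\node at (6.75,1.5) {$-S'_{(n_1-\tau,u)}$};
\begin{scope}[xshift=10.5cm]
\fill[gray!35] (0,0) rectangle (4,3);
\fill[gray!12] (4,0) rectangle (6.3,3);
\draw (0,0) rectangle (9,5);
\draw[dashed] (4,0) node[below] {$g_{i-1}$} -- (4,5);
\draw[dashed] (7.5,0) node[below] {$g_i$} -- (7.5,5);
\fill (6.3,3) circle (0.1) node[above] {$(\tau,u)$};
\node at (2,1.5) {$S_{(g_{i-1},u)}$};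
\node at (5.15,1.5) {$\Sigma^i_{(\tau,u)}$};
\end{scope}
\end{tikzpicture}
\caption{Two ways to split a partial sum over a box in $\mathbb Z^2$; the first coordinate is horizontal, and each shaded rectangle is labeled by the sum of the variables in it. Left: the sum $S_{(n_1,u)}$ up to the last layer is $S_{(\tau,u)}$ minus a partial sum of the reflected family $X'$. Right: $S_{(\tau,u)}$ is a partial sum ending on the cut $g_{i-1}$ plus a partial sum inside the slab between the cuts $g_{i-1}$ and $g_i$.}\label{fig:split}
\end{figure}

\subsection{The model case: a stationary sequence of length $16^k$}\label{sec:model}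

Let $d=1$ and let $X_1,\dots,X_n$, $n=16^k$, be consecutive terms of a strictly stationary, associated, centered, square-integrable sequence. We show by induction on $k$ that, with $A^2=736$,
\begin{equation}\label{eq:model}
P(M(X)\ge x)\le2P(S_n\ge x/2)\le8s^2/x^2\qquad\text{for all }x>0\text{ with }x\ge As .
\end{equation}
The second inequality is Chebyshev's. For $k=0$ we have $M(X)=S_1$, and the first inequality holds because $x\ge x/2$. Let $k\ge1$; we may assume $s>0$, since otherwise all $S_\tau$ vanish by monotonicity.

The reflected family $Z=X'$ is of the same type as $X$, with the same $n$ and $s$. Cut it into $16$ blocks of length $n/16$. By stationarity the block sums have a common variance $s_1^2$, and $16s_1^2\le s^2$ by superadditivity. A partial sum of $Z$ is a partial sum up to one of the cuts $0,n/16,\dots,15n/16$ plus a partial sum inside the next block. So if $M(Z)\ge As/2$, then either the partial sum at one of the $15$ nonzero cuts is at least $As/4$, or the maximum inside one of the blocks is at least $As/4$. By monotonicity and Chebyshev's inequality the first event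 has probability at most $15\cdot16/A^2$. For the second event, the level $As/4$ is too low for the whole sequence but high enough for a block: $As/4\ge As_1$. The induction hypothesis bounds its probability by
\[
16\cdot\frac{8s_1^2}{(As/4)^2}\le\frac{128}{A^2}.
\]
Hence $P(M(X')\ge As/2)\le368/A^2=\frac12$. For $x\ge As$, Lemma~\ref{lem:refl} with $y=As/2\le x/2$ gives $P(M(X)\ge x)\le P(S_n\ge x/2)+\frac12P(M(X)\ge x)$, which is \eqref{eq:model}.

Superadditivity enters twice: it makes the block variances small, so that the induction hypothesis applies at a lower level with the \emph{same} constant $A$, and it makes the bounds $8s_1^2/x^2$ summable over the blocks. In general three things change. At the cuts, Chebyshev's inequality is replaced by $(\mathrm I_{d-1})$. Without stationarity the blocks are chosen according to variance, not length. And a single layer may have large variance and cannot be cut further in the first coordinate; but such a layer needs no induction hypothesis, because its partial sums end on a cut.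

\subsection{Grouping the layers}

\begin{lemma}\label{lem:group}
Let $Z$ be an associated square-integrable family on a box with $m$ layers whose total sum has variance $s^2>0$. There are integers $0=g_0<g_1<\dots<g_J=m$ with $J\le31$ and the following property. Let $G_i$ be the slab made of the layers $g_{i-1}+1,\dots,g_i$, and let $s_i^2$ be the variance of the sum of $Z$ over $G_i$. Then $s_i^2\le s^2/16$ whenever $G_i$ has more than one layer, and $\sum_is_i^2\le s^2$.
\end{lemma}

\begin{proof}
By the variance of a slab we mean the variance of the sum over it. Construct the slabs successively. If the first unused layer has variance greater than $s^2/16$, it forms a slab by itself. Otherwise the next slab is the longest run of layers that starts with the first unused layer and has variance at most $s^2/16$. The bound on $s_i^2$ holds by construction, and $\sum_is_i^2\le s^2$ by superadditivity. For $i<J$, the slab $G_i$ together with the first layer of $G_{i+1}$ has variance greater than $s^2/16$: by monotonicity in the first case, and by maximality of the run in the second. By monotonicity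 the same holds for $G_i\cup G_{i+1}$. The sets $G_1\cup G_2$, $G_3\cup G_4,\dots$ are disjoint, so superadditivity gives $\lfloor J/2\rfloor<16$, that is, $J\le31$.
\end{proof}

\subsection{Removing one coordinate}

\begin{proposition}\label{prop:onecoord}
Let $d\ge1$ and suppose that $(\mathrm I_{d-1})$ holds for all associated, centered, square-integrable families on $(d-1)$-dimensional boxes. Put $K=\kappa^{d-1}$ and $A=\kappa^{d/2}$, so that $A^2=1248K$. Then for every such family $X$ on a $d$-dimensional box and every $x>0$ with $x\ge As$,
\begin{equation}\label{eq:H}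
P(M(X)\ge x)\le2P\Bigl(\max_uS_{(n_1,u)}\ge x/2\Bigr)\le8Ks^2/x^2 .
\end{equation}
\end{proposition}

\begin{proof}
\emph{Maxima along a cut.} Fix $g\in\{1,\dots,n_1\}$. The sums $S_{(g,u)}$, $u\in R'$, are the $(d-1)$-parameter partial sums of the family $\{\sum_{\tau\le g}X_{(\tau,v)}:v\in R'\}$. This family is centered, associated by Lemma~\ref{lem:assoc}(a), and its total sum has variance at most $s^2$ by monotonicity. By $(\mathrm I_{d-1})$,
\begin{equation}\label{eq:cut}
P\Bigl(\max_uS_{(g,u)}\ge x\Bigr)\le Ks^2/x^2,\qquad x>0 .
\end{equation}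
With $g=n_1$ and $x/2$ in place of $x$ this is the second inequality in \eqref{eq:H}.

We prove the first inequality by induction on the number $m=n_1$ of layers, for all families at once. If $s=0$, then every $S_t$ is centered with variance $0$ by monotonicity, and $P(M(X)\ge x)=0$. If $m=1$, then $M(X)=\max_uS_{(n_1,u)}$ and the inequality holds because $x\ge x/2$. Let $m\ge2$ and $s>0$, and assume \eqref{eq:H} for all families with fewer than $m$ layers.

\emph{Step 1: if $Z$ is an associated, centered, square-integrable family with $m$ layers and total variance $s^2>0$, then $P(M(Z)\ge As/2)\le\frac12$.} In this step $S_t$ denotes the partial sums of $Z$. Take $g_i$, $G_i$, $s_i$ from Lemma~\ref{lem:group}, and call $G_i$ \emph{thick} if it has more than one layer. A thick slab has $s_i^2\le s^2/16<s^2$, so it is not the whole box and has fewer than $m$ layers. For $t=(\tau,u)\in G_i$ write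
\[
S_t=S_{(g_{i-1},u)}+\Sigma^i_t,
\]
where $\Sigma^i_t$ is a partial sum of the family $Z$ restricted to $G_i$ (Figure~\ref{fig:split}, right). Suppose $S_t\ge As/2$ for some $t=(\tau,u)\in G_i$. If $G_i$ is a single layer, then $S_{(g_i,u)}=S_t\ge As/4$. If $G_i$ is thick, then either $\Sigma^i_t\ge As/4$, or $S_{(g_{i-1},u)}\ge As/4$, and the latter forces $i\ge2$ because $S_{(0,u)}=0$. Therefore
\[
P(M(Z)\ge As/2)\le\sum_{i=1}^JP\Bigl(\max_uS_{(g_i,u)}\ge As/4\Bigr)+\sum_{G_i\text{ thick}}P\Bigl(\max_{t\in G_i}\Sigma^i_t\ge As/4\Bigr).
\]
By \eqref{eq:cut} for $Z$, the first sum is at most $31\cdot16K/A^2=496K/A^2$. For a thick slab $As/4\ge As_i$, so the induction hypothesis \eqref{eq:H} applies to $Z$ restricted to $G_i$ at the level $As/4$, and the second sum is at most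
\[
\sum_i\frac{8Ks_i^2}{(As/4)^2}=\frac{128K}{A^2}\cdot\frac{\sum_is_i^2}{s^2}\le\frac{128K}{A^2}.
\]
The total is at most $624K/A^2=\frac12$. This is the origin of the value $\kappa=2\cdot624$.

\emph{Step 2.} Let $x\ge As$ and $y=As/2$, so that $x-y\ge x/2$. The reflected family $X'$ has $m$ layers and total variance $s^2$, so Step~1 gives $P(M(X')>y)\le\frac12$. By Lemma~\ref{lem:refl},
\[
P(M(X)\ge x)\le P\Bigl(\max_uS_{(n_1,u)}\ge x/2\Bigr)+\tfrac12P(M(X)\ge x),
\]
which is the first inequality in \eqref{eq:H}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:max}]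
We prove $(\mathrm I_d)$ and $(\mathrm{II}_d)$ by induction on $d$. For $d=0$, $(\mathrm I_0)$ is Chebyshev's inequality, and both sides of $(\mathrm{II}_0)$ equal $P(X\ge x)$. Let $d\ge1$ and assume both statements for $d-1$, so that Proposition~\ref{prop:onecoord} applies.

$(\mathrm I_d)$: If $x\ge\kappa^{d/2}s$, then \eqref{eq:H} gives the bound $8\kappa^{d-1}s^2/x^2\le\kappa^ds^2/x^2$. If $x<\kappa^{d/2}s$, then $\kappa^ds^2/x^2>1$.

$(\mathrm{II}_d)$: Let $x>0$ and $x\ge\kappa^{d/2}s$. Since $\sqrt\kappa>2$, we have $x/2\ge\kappa^{(d-1)/2}s$. The family $\{\sum_{\tau\le n_1}X_{(\tau,v)}:v\in R'\}$ has partial sums $S_{(n_1,u)}$ and total sum $S_R$, of variance $s^2$. By \eqref{eq:H} and $(\mathrm{II}_{d-1})$ at the level $x/2$,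
\[
P(M(X)\ge x)\le2\cdot2^{d-1}P\bigl(S_R\ge2^{-(d-1)}x/2\bigr)=2^dP(S_R\ge2^{-d}x).
\]

For \eqref{eq:twosided} apply $(\mathrm{II}_d)$ to $X$ and to $-X$ and add; the events $\{S_R\ge2^{-d}x\}$ and $\{-S_R\ge2^{-d}x\}$ are disjoint because $x>0$. For the moment bound use $EY^2=\int_0^\infty2xP(|Y|\ge x)\,dx$, bound the probability by $1$ for $x<\kappa^{d/2}s$ and by \eqref{eq:twosided} otherwise:
\[
E\max_tS_t^2\le\kappa^ds^2+2^d\int_0^\infty2xP\bigl(2^d|S_R|\ge x\bigr)\,dx=\kappa^ds^2+2^d4^ds^2.\qedhere
\]
\end{proof}

\begin{remark}
Association cannot be omitted: for $d=1$, $X_1=\xi$ and $X_2=-\xi$ with $\xi=\pm1$ equally likely, we have $s=0$ and $P(M(X)\ge1)=\frac12$. Some lower bound on $x$ is needed in $(\mathrm{II}_d)$: let $X_1=\xi$, and let $X_2$ be independent of $X_1$, equal to $-2$ with probability $\frac9{10}$ and to $18$ with probability $\frac1{10}$. Then $EX_2=0$ and $P(M(X)\ge1)\ge\frac12$, while $2P(S_2\ge\frac12)=\frac15$.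
\end{remark}

\section{From finite-dimensional distributions to convergence in $D[0,1]^d$}\label{sec:array}

We first recall how second moments behave under convergence in distribution.

\begin{lemma}\label{lem:ui}
Let $Y_n\Rightarrow Y$ be real square-integrable random variables.
\begin{itemize}
\item[(a)] $\liminf_nEY_n^2\ge EY^2$.
\item[(b)] $EY_n^2\to EY^2$ if and only if $\{Y_n^2\}$ is uniformly integrable.
\end{itemize}
\end{lemma}

\begin{proof}
For each $T>0$ the function $\min(y^2,T)$ is bounded and continuous, so $E\min(Y_n^2,T)\to E\min(Y^2,T)$. Letting $T\to\infty$ gives (a). If $EY_n^2\to EY^2$, then $E(Y_n^2-T)^+\to E(Y^2-T)^+$ by subtraction, and $E[Y_n^2;Y_n^2\ge2T]\le2E(Y_n^2-T)^+$; so $\limsup_nE[Y_n^2;Y_n^2\ge2T]\to0$ as $T\to\infty$, and finitely many integrable variables do not affect uniform integrability. Conversely, $0\le EY_n^2-E\min(Y_n^2,T)\le E[Y_n^2;Y_n^2\ge T]$, which under uniform integrability is small uniformly in $n$.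
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:array}]
For a function $x$ on $[0,1]^d$ let $w(x,\delta)=\sup\{|x(s)-x(t)|:|s-t|_\infty\le\delta\}$. The core of the proof is
\begin{equation}\label{eq:modulus}
\lim_{L\to\infty}\limsup_{n\to\infty}P\bigl(w(W_n,1/L)\ge\varepsilon\bigr)=0\qquad(\varepsilon>0).
\end{equation}
Since $W_n=\sum_jX^{(n)}_j1_{B_j}$ with finitely many fixed boxes $B_j=\prod_i[j_i/m_{n,i},1]$, it is a random element of $D[0,1]^d$, and all suprema below are maxima of finitely many random variables.

\emph{Step 1: variances of slabs.} To apply \eqref{eq:twosided} at a fixed level we need upper bounds on the variances of slabs, while the hypothesis bounds only the variance of the whole sum. Superadditivity bridges this. Fix $L\in\mathbb N$ and a direction $a\in\{1,\dots,d\}$, and write points of $[0,1]^d$ as $(\tau,u)$ with $\tau$ the $a$-th coordinate. For $0\le i<L$ let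
\[
G_{n,i}=\Bigl\{j:\ m_{n,a}\tfrac iL<j_a\le m_{n,a}\tfrac{i+1}L,\ \ 1\le j_b\le m_{n,b}\ (b\ne a)\Bigr\},
\]
which is a nonempty box when $m_{n,a}\ge L$. The sum of $X^{(n)}$ over $G_{n,i}$ is $\Sigma_{n,i}=W_n(\frac{i+1}L,\mathbf 1)-W_n(\frac iL,\mathbf 1)$; let $v_{n,i}=E\Sigma_{n,i}^2$ be its variance. The covariance of the sheet gives $\operatorname{Var}(W(\frac{i+1}L,\mathbf 1)-W(\frac iL,\mathbf 1))=\frac{i+1}L-\frac{2i}L+\frac iL=\frac1L$, so $\Sigma_{n,i}\Rightarrow N(0,\sigma^2/L)$ by hypothesis, and $\liminf_nv_{n,i}\ge\sigma^2/L$ by Lemma~\ref{lem:ui}(a). By superadditivity $\sum_iv_{n,i}\le EW_n(\mathbf 1)^2$. Hence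
\[
\limsup_nv_{n,i}\le\sigma^2-\sum_{i'\ne i}\liminf_nv_{n,i'}\le\sigma^2-(L-1)\frac{\sigma^2}L=\frac{\sigma^2}L .
\]

\emph{Step 2: proof of \eqref{eq:modulus}.} Let
\[
V_{n,a}=\max_{0\le i<L}\ \sup_{\tau\in[i/L,(i+1)/L],\ u}\bigl|W_n(\tau,u)-W_n(i/L,u)\bigr| .
\]
Let $\tau\le\tau'\le\tau+1/L$ and choose $i$ with $\tau\in[\frac iL,\frac{i+1}L]$. If $\tau'$ lies in the same interval, passing through $\frac iL$ gives $|W_n(\tau,u)-W_n(\tau',u)|\le2V_{n,a}$. Otherwise $\tau'\in[\frac{i+1}L,\frac{i+2}L]$, and passing from $\tau$ to $\frac iL$, to $\frac{i+1}L$, to $\tau'$ gives the bound $3V_{n,a}$. Changing one coordinate at a time, we get $w(W_n,1/L)\le3\sum_{a=1}^dV_{n,a}$. It is therefore enough to show $\lim_L\limsup_nP(V_{n,a}\ge\varepsilon)=0$ for each $a$ and each $\varepsilon>0$.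

For $\tau\in[\frac iL,\frac{i+1}L]$ the difference $W_n(\tau,u)-W_n(\frac iL,u)$ is the sum of $X^{(n)}_j$ over $m_{n,a}\frac iL<j_a\le m_{n,a}\tau$, $1\le j_b\le m_{n,b}u_b$. This is $0$ or a partial sum over $G_{n,i}$ from its lower corner. Let $L\ge2\kappa^d\sigma^2/\varepsilon^2$. By Step~1, $\limsup_n\kappa^dv_{n,i}\le\varepsilon^2/2$, so for large $n$ we have $\varepsilon\ge\kappa^{d/2}v_{n,i}^{1/2}$ for all $i$, and \eqref{eq:twosided} gives
\[
P(V_{n,a}\ge\varepsilon)\le2^d\sum_{i=0}^{L-1}P\bigl(|\Sigma_{n,i}|\ge2^{-d}\varepsilon\bigr).
\]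
If $Y_n\Rightarrow Y$ and $F$ is closed, then $\limsup_nP(Y_n\in F)\le P(Y\in F)$. With $N$ standard normal, $EN^4=3$, and Markov's inequality for the fourth moment of the \emph{limit},
\[
\limsup_nP(V_{n,a}\ge\varepsilon)\le2^dL\,P\bigl(\sigma L^{-1/2}|N|\ge2^{-d}\varepsilon\bigr)\le2^dL\cdot\frac{3\sigma^42^{4d}}{L^2\varepsilon^4}=\frac{3\cdot2^{5d}\sigma^4}{L\varepsilon^4}.
\]
This tends to $0$ as $L\to\infty$.

\emph{Step 3: convergence of an interpolation in $C[0,1]^d$.} Since \eqref{eq:modulus} controls the ordinary modulus of continuity, no tightness criterion for $D[0,1]^d$ is needed; we pass to a continuous process nearby. Let $\Gamma_n=\prod_im_{n,i}^{-1}\{0,\dots,m_{n,i}\}$ and $h_n=\max_i1/m_{n,i}\to0$. Let $W_n^c$ be the continuous function that agrees with $W_n$ on $\Gamma_n$ and is multilinear (affine in each coordinate) on each cell of the grid. For $t\in[0,1]^d$ let $\underline t\in\Gamma_n$ have coordinates $\lfloor m_{n,i}t_i\rfloor/m_{n,i}$. Then $W_n(t)=W_n(\underline t)$, some cell contains both $t$ and $\underline t$, and $W_n^c(t)$ is a convex combination of the values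 $W_n(v)$ at the vertices $v$ of that cell, all of which satisfy $|v-\underline t|_\infty\le h_n$. Hence, when $h_n\le1/L$,
\[
\|W_n-W_n^c\|\le w(W_n,h_n)\le w(W_n,1/L),\qquad w(W_n^c,1/L)\le3w(W_n,1/L).
\]
By the first inequality and \eqref{eq:modulus}, $\|W_n-W_n^c\|\to0$ in probability. So the finite-dimensional distributions of $W_n^c$ at rational points also converge to those of $\sigma W$.

By the second inequality, \eqref{eq:modulus} holds for $W_n^c$. Each $W_n^c$ is continuous, so $w(W_n^c,\delta)\to0$ almost surely as $\delta\to0$ for each fixed $n$; therefore, given $\eta>0$, there are $\delta_k>0$ with $\sup_nP(w(W_n^c,\delta_k)>1/k)\le\eta2^{-k}$. The set of $x\in C[0,1]^d$ with $x(0)=0$ and $w(x,\delta_k)\le1/k$ for all $k$ is compact by the Arzel\`a--Ascoli theorem, and it contains $W_n^c$ with probability at least $1-\eta$, because $W_n^c(0)=0$. Thus $\{W_n^c\}$ is tight in $C[0,1]^d$, and by Prokhorov's theorem every subsequence has a further subsequence that converges in distribution. The limit has the finite-dimensional distributions of $\sigma W$ at rational points. Evaluations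 at rational points generate the Borel $\sigma$-field of $C[0,1]^d$, so the limit has the law of $\sigma W$. Hence $W_n^c\Rightarrow\sigma W$ in $C[0,1]^d$.

\emph{Step 4: convergence in $D[0,1]^d$.} Since $\rho(x,y)\le\|x-y\|$, the inclusion $C[0,1]^d\to D[0,1]^d$ is continuous, so $W_n^c\Rightarrow\sigma W$ in $D[0,1]^d$, and $\rho(W_n,W_n^c)\to0$ in probability. The converging-together theorem \cite[Theorem~3.1]{Bil} says that, in a separable metric space, $Y_n\Rightarrow Y$ and $\rho(Y_n,Y_n')\to0$ in probability imply $Y_n'\Rightarrow Y$. It gives $W_n\Rightarrow\sigma W$.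

\emph{Step 5: uniform integrability.} We have $W_n(\mathbf 1)\Rightarrow N(0,\sigma^2)$, and $EW_n(\mathbf 1)^2\to\sigma^2$ by Lemma~\ref{lem:ui}(a) and the hypothesis. By Lemma~\ref{lem:ui}(b), $\{W_n(\mathbf 1)^2\}$ is uniformly integrable. Let $M_n=\max_t|W_n(t)|$ and let $x_0>0$ satisfy $x_0^2\ge\kappa^d\sup_nEW_n(\mathbf 1)^2$; the supremum is finite, being that of a convergent sequence. For every $Y\ge0$,
\[
E[Y^2;Y\ge x_0]=x_0^2P(Y\ge x_0)+\int_{x_0}^\infty2xP(Y\ge x)\,dx .
\]
We use this for $Y=M_n$ and for $Y=2^d|W_n(\mathbf 1)|$, and compare the right sides by \eqref{eq:twosided}, which holds for all $x\ge x_0$: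
\[
E[M_n^2;M_n\ge x_0]\le2^dE\bigl[4^dW_n(\mathbf 1)^2;\ 2^d|W_n(\mathbf 1)|\ge x_0\bigr].
\]
The right side tends to $0$ uniformly in $n$ as $x_0\to\infty$.
\end{proof}

\begin{remark}
The hypothesis on $EW_n(\mathbf 1)^2$ cannot be omitted, even for independent variables. Let $d=1$, $m_{n,1}=n$, let $\theta\in(0,1)$ be irrational and $k=\lfloor n\theta\rfloor$ with $n$ large. Let $\xi,\xi'$ be independent, equal to $1$ with probability $1-\frac1n$ and to $-(n-1)$ with probability $\frac1n$, so that they are centered. Put $X^{(n)}_k=\xi$, $X^{(n)}_{k+1}=-\xi'$ and $X^{(n)}_j=0$ otherwise. For fixed $t\ne\theta$ and large $n$, $W_n(t)$ is $0$ or $\xi-\xi'$, so $W_n(t)\to0$ in probability, and the first hypothesis holds with $\sigma=0$. But $\rho(W_n,0)=\|W_n\|\ge|\xi|\ge1$.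
\end{remark}

\section{Stationary fields}\label{sec:stat}

By Theorem~\ref{thm:array} it remains to find the finite-dimensional distributions. For cubes they can be derived from Newman's central limit theorem for block sums; we give a direct proof that covers rectangles. It rests on Newman's inequality \cite{New}: for finitely many associated square-integrable variables $Y_b$ and real numbers $\theta_b$,
\begin{equation}\label{eq:newman}
\Bigl|Ee^{i\sum_b\theta_bY_b}-\prod_bEe^{i\theta_bY_b}\Bigr|\le\frac12\sum_{b\ne b'}|\theta_b\theta_{b'}|\operatorname{Cov}(Y_b,Y_{b'}),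
\end{equation}
where the sum is over ordered pairs. Associated variables with small covariances are thus nearly independent. Applied to the variables $X_j$ themselves, \eqref{eq:newman} gives an error of order $\sigma^2-\operatorname{Var}X_0$, which is not small. Applied to sums over cubes of a fixed side $\ell$, it gives an error of order $\sigma^2-\sigma_\ell^2$, which is small for large $\ell$ by \eqref{eq:sigmaell}. This is the reason for the blocking below.

\begin{proposition}\label{prop:fdd}
In the setting of Theorem~\ref{thm:rect}\textup{(a)}, the finite-dimensional distributions of $W_{\mathbf n}$ at rational points converge to those of $\sigma W$ as $\min_in_i\to\infty$.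
\end{proposition}

\begin{proof}
\emph{Reduction to cells.} Finitely many rational points have all their coordinates in $\{0,\frac1L,\dots,1\}$ for some $L$. For $c\in\{0,\dots,L-1\}^d$ let
\[
Q_c=\{j:\ n_ic_i/L<j_i\le n_i(c_i+1)/L\ \text{ for all }i\},\qquad\zeta_{\mathbf n,c}=|\mathbf n|^{-1/2}S_{Q_c}.
\]
For $k\in\{0,\dots,L\}^d$ we have $W_{\mathbf n}(k/L)=\sum\zeta_{\mathbf n,c}$, summed over the $c$ with $c_i<k_i$ for all $i$. If $\zeta_c$ are i.i.d.\ $N(0,\sigma^2L^{-d})$, the corresponding sums of the $\zeta_c$ form a centered Gaussian family with covariance $\sigma^2L^{-d}\prod_i\min(k_i,k_i')$, which is that of $\sigma W(k/L)$. So it suffices to show that $(\zeta_{\mathbf n,c})_c\Rightarrow(\zeta_c)_c$, and by the continuity theorem for characteristic functions, that for all real $r_c$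
\begin{equation}\label{eq:chf}
Ee^{i\sum_cr_c\zeta_{\mathbf n,c}}\to\exp\Bigl(-\tfrac12\sigma^2L^{-d}\sum_cr_c^2\Bigr).
\end{equation}
Put $r=\max_c|r_c|$ and fix $\ell\in\mathbb N$.

\emph{Blocking.} The $i$-th side of $Q_c$ has $\lfloor n_i(c_i+1)/L\rfloor-\lfloor n_ic_i/L\rfloor$ points, which differs from $n_i/L$ by less than $1$. Pack $Q_c$ from its lower corner with disjoint cubes $b$ of $\ell^d$ points. Along the $i$-th side there are $n_i/(L\ell)+O(1)$ cubes, so the number $N_c$ of cubes in $Q_c$ satisfies $N_c/|\mathbf n|\to(L\ell)^{-d}$. The cubes of all $L^d$ cells cover $\ell^d\sum_cN_c=|\mathbf n|(1-o(1))$ points, so the uncovered set $U$ has $o(|\mathbf n|)$ points. Write $\sum_cr_c\zeta_{\mathbf n,c}=\sum_b\theta_bS_b+\Delta$, where $\theta_b=r_c|\mathbf n|^{-1/2}$ for $b\subset Q_c$ and $\Delta=|\mathbf n|^{-1/2}\sum_{j\in U}r_{c(j)}X_j$, with $c(j)$ the cell of $j$. Because the covariances are nonnegative, \eqref{eq:varbound} gives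
\[
E\Delta^2\le\frac{r^2}{|\mathbf n|}\sum_{j,k\in U}\operatorname{Cov}(X_j,X_k)\le r^2\sigma^2\frac{|U|}{|\mathbf n|}\to0 .
\]
Since $|e^{i\Delta}-1|\le|\Delta|$, removing $\Delta$ changes the left side of \eqref{eq:chf} by $o(1)$.

\emph{Decoupling.} The sums $S_b$ are associated by Lemma~\ref{lem:assoc}(a). For each cube $b$,
\[
\sum_{b'\ne b}\operatorname{Cov}(S_b,S_{b'})\le\sum_{j\in b}\sum_{k\notin b}\operatorname{Cov}(X_j,X_k)=\ell^d\sigma^2-\operatorname{Var}S_b=\ell^d(\sigma^2-\sigma_\ell^2).
\]
There are at most $|\mathbf n|/\ell^d$ cubes and $|\theta_b\theta_{b'}|\le r^2/|\mathbf n|$, so the right side of \eqref{eq:newman} with $Y_b=S_b$ is at most $\frac{r^2}2(\sigma^2-\sigma_\ell^2)$.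

\emph{The product.} By strict stationarity all $S_b$ have the same characteristic function $\varphi$, and $\varphi(\theta)=1-\frac12\theta^2\ell^d\sigma_\ell^2+o(\theta^2)$ as $\theta\to0$ because $S_b$ is centered with variance $\ell^d\sigma_\ell^2$. As in the central limit theorem for i.i.d.\ variables,
\[
\prod_bEe^{i\theta_bS_b}=\prod_c\varphi\bigl(r_c|\mathbf n|^{-1/2}\bigr)^{N_c}\to\prod_c\exp\Bigl(-\frac{r_c^2\ell^d\sigma_\ell^2}{2(L\ell)^d}\Bigr)=\exp\Bigl(-\tfrac12\sigma_\ell^2L^{-d}\sum_cr_c^2\Bigr).
\]

Combining the three estimates,
\[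
\limsup\Bigl|Ee^{i\sum_cr_c\zeta_{\mathbf n,c}}-\exp\Bigl(-\tfrac12\sigma_\ell^2L^{-d}\sum_cr_c^2\Bigr)\Bigr|\le\frac{r^2}2(\sigma^2-\sigma_\ell^2)
\]
for every $\ell$. Letting $\ell\to\infty$ and using \eqref{eq:sigmaell} gives \eqref{eq:chf}.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:rect} and~\ref{thm:ip}]
(a) Fix a sequence $\mathbf n$ with $\min_in_i\to\infty$ and consider the array $|\mathbf n|^{-1/2}X_j$, $j\in\prod_i\{1,\dots,n_i\}$, which is associated by Lemma~\ref{lem:assoc}(a). Its partial-sum process is $W_{\mathbf n}$. By \eqref{eq:varbound}, $EW_{\mathbf n}(\mathbf 1)^2\le\sigma^2$, and Proposition~\ref{prop:fdd} gives the finite-dimensional distributions at rational points. Theorem~\ref{thm:array} yields $W_{\mathbf n}\Rightarrow\sigma W$, together with the uniform integrability of $\{\max_tW_{\mathbf n}(t)^2\}$ along the sequence. Taking $\mathbf n=(n,\dots,n)$ proves Theorem~\ref{thm:ip}.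

(b) If (i) holds, the proof of (a) with $\mathbf n=(n,\dots,n)$ gives (ii) with $c=\sigma$. Suppose (ii) holds. Since $W_n(\mathbf 1)^2\le\max_tW_n(t)^2$, the family $\{W_n(\mathbf 1)^2\}$ is uniformly integrable. Evaluation at $\mathbf 1$ is continuous for $\rho$, so $W_n(\mathbf 1)\Rightarrow cW(\mathbf 1)$, which is $N(0,c^2)$, and $EW_n(\mathbf 1)^2\to c^2$ by Lemma~\ref{lem:ui}(b). On the other hand $EW_n(\mathbf 1)^2=\sigma_n^2\uparrow\sigma^2$ by \eqref{eq:sigmaell}. Hence $\sigma^2=c^2<\infty$, which is (i) and identifies $c$.
\end{proof}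

\begin{remark}
Stationarity and the finiteness of $\sigma^2$ enter the proof of Theorem~\ref{thm:ip} only through Lemma~\ref{lem:stat} and Proposition~\ref{prop:fdd}. The positivity of $\sigma^2$ in \eqref{eq:hyp} is not used; it excludes only the zero field, since $\operatorname{Var}X_0\le\sigma^2$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{BW} Bickel and Wichura, 1971.

\bibitem{Bil} Billingsley, \emph{Convergence of Probability Measures}, 2nd ed.

\bibitem{Neu} Neuhaus, 1971.

\bibitem{New} C.~M. Newman, \emph{Comm. Math. Phys.} \textbf{74} (1980), 119--128.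

\bibitem{Source} \emph{Scaling Limits for Associated Random Measures}, \texttt{https://koreascience.kr/article/JAKO199211920528139.pdf}.

\end{thebibliography}
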